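\title{A nonlinear locally finite simple group has a centralizer that is not almost solvable}

\begin{abstract}
We show that every nonlinear locally finite simple group $G$ contains an element of prime order whose centralizer has no solvable subgroup of finite index. More precisely, $G$ has elements of every prime order, and for all primes $r$ with at most two exceptions no element of order $r$ has an almost solvable centralizer. The proof writes $G$ as the union of a Kegel sequence of finite groups, finds in each term a nilpotent section on which the previous term acts faithfully, stacks these sections into finite solvable groups of unbounded Fitting height, and applies Turull's theorem on coprime action.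
\end{abstract}

\section{Introduction}\label{sec:intro}

A group is \emph{locally finite} if each of its finitely generated subgroups is finite, and an \emph{LFS-group} is a locally finite simple group. A group is \emph{nonlinear} if it has no faithful representation on a finite-dimensional vector space over any field. Finite groups are linear, so a nonlinear group is infinite. The infinite linear LFS-groups are the simple groups of Lie type over locally finite fields; the group $\operatorname{Alt}(\Omega)$ of even permutations of finite support of an infinite set $\Omega$ is a nonlinear LFS-group. A group is \emph{almost solvable} if it has a solvable subgroup of finite index, and \emph{locally solvable-by-finite} if it has a subgroup of finite index all of whose finitely generated subgroups are solvable.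

How small can all centralizers of nontrivial elements of an infinite LFS-group be? The two simplest examples lie at opposite ends. Let $F$ be an infinite locally finite field and let $g\in SL_2(F)$ be nonscalar. The matrices commuting with $g$ form the commutative algebra $F[g]$, and on the group of those $y\in SL_2(F)$ that commute with $g$ up to sign, the map $y\mapsto y^{-1}g^{-1}yg$ is a homomorphism to $\{\pm1\}$ with abelian kernel. So in the linear LFS-group $PSL_2(F)$ every nontrivial element has a solvable centralizer. In $\operatorname{Alt}(\Omega)$, on the other hand, the centralizer of $g$ contains the infinite simple group $\operatorname{Alt}(\Omega\setminus\operatorname{supp}g)$; this group has no proper subgroup of finite index and contains $\operatorname{Alt}(5)$, so no centralizer is even locally solvable-by-finite.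

This behavior of $\operatorname{Alt}(\Omega)$ is not forced by nonlinearity: by a result of Meierfrankenfeld, there is a nonlinear LFS-group in which the centralizer of every nontrivial element is locally solvable-by-finite. The following question is posed in \cite{CSLFG}.

\begin{quote}
\emph{Does there exist a nonlinear LFS-group in which the centralizer of every nontrivial element is almost solvable?}
\end{quote}

For a locally finite group, local solvability means that all finite subgroups are solvable, and solvability means that, in addition, their derived lengths are bounded. The question thus asks whether a bound can be added to Meierfrankenfeld's result, and since the large nonsolvable subgroups seen in $\operatorname{Alt}(\Omega)$ can be removed from all centralizers at once, one might guess that it can. It cannot.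

\begin{theorem}\label{thm:A}
Every nonlinear LFS-group contains a nontrivial element, even one of prime order, whose centralizer is not almost solvable.
\end{theorem}

The proof measures finite solvable groups not by derived length but by a coarser invariant that behaves well under coprime action. The \emph{Fitting height} $h(L)$ of a finite solvable group $L$ is the least length of a series $1=L_0\le L_1\le\dots\le L_h=L$ of normal subgroups of $L$ with nilpotent factors; thus $h(1)=0$, and $h(L)$ is at most the derived length of $L$.

\begin{definition}\label{def:small}
A locally finite group $C$ is \emph{small} if it has a normal subgroup $C_0$ of finite index and there is an integer $t$ such that every finite subgroup of $C_0$ is solvable of Fitting height at most $t$. An element $x\ne1$ of a locally finite group $G$ is \emph{small} (in $G$) if $C_G(x)$ is small.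
\end{definition}

An almost solvable locally finite group is small: take for $C_0$ the intersection of the conjugates of a solvable subgroup of finite index, and for $t$ its derived length. A subgroup $D$ of a small group $C$ is small, with $D\cap C_0$ in place of $C_0$.

\begin{theorem}\label{thm:B}
Let $G$ be a nonlinear LFS-group. Then $G$ has elements of every prime order, and there are at most two primes $r$ for which some element of order $r$ has a small centralizer. Consequently, for all primes $r$ with at most two exceptions, no element of order $r$ has an almost solvable centralizer.
\end{theorem}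

Theorem~\ref{thm:A} follows: $G$ has elements of orders $2$, $3$ and $5$, and for at least one of these primes the centralizers of the elements of that order are not almost solvable.

\medskip\noindent\textbf{Plan of the proof.}
Suppose that $G$ has small elements of three distinct prime orders. The contradiction comes from a theorem of Turull: if an element $x$ of prime order $r$ normalizes a finite solvable group $P$ of order prime to $r$, then $h(C_P(x))\ge h(P)-2$. So it suffices to build, for one of the three small elements $x$, such groups $P$ of unbounded Fitting height. Section~\ref{sec:height} shows how height is built, one nilpotent floor at a time, from faithful actions. The floors have to be found in $G$. Section~\ref{sec:kegel} writes $G$ as a union of finite groups $G_0\le G_1\le\cdots$ with simple quotients $S_j=G_j/M_j$ into which $G_{j-1}$ embeds; nonlinearity makes the $S_j$ alternating or classical groups of growing degree. Section~\ref{sec:centralizers} shows that elements of a fixed prime order have huge centralizers in such groups. A small element must therefore lose most of its centralizer in passing from $S_j$ to $G_j$, and Section~\ref{sec:layers} shows that this forces $G_{j-1}$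 to act faithfully on a normal subgroup $O_p(G_j)$ and also on a section $O_q(G_j/O_p(G_j))$ with $q\neq p$. Section~\ref{sec:proof} stacks these sections; the two primes $p$ and $q$ account for the two exceptions in Theorem~\ref{thm:B}. The classification of finite simple groups is used in Sections~\ref{sec:kegel} and~\ref{sec:layers}.

\medskip\noindent\textbf{Notation.}
We write $y^x=x^{-1}yx$ and $[y,x]=y^{-1}y^x$. For a prime $q$, a $q'$-group is a finite group of order prime to $q$, and $O_q(\Gamma)$ is the largest normal $q$-subgroup of the finite group $\Gamma$. The \emph{Fitting subgroup} $F(\Gamma)$, the largest nilpotent normal subgroup, is the direct product of the subgroups $O_q(\Gamma)$. A \emph{section} of a group is a quotient of a subgroup.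

\section{Fitting height, towers and coprime action}\label{sec:height}

Let $L$ be a finite solvable group. We use the following standard properties: $h(L)=1+h(L/F(L))$ if $L\ne1$; subgroups and quotients of $L$ have height at most $h(L)$; and $h(L)\le h(M)+h(L/M)$ for $M\trianglelefteq L$.

Smallness will enter only through two bounds, one on solvable subgroups and one on nonsolvable sections.

\begin{lemma}\label{lem:small}
Let $C$ be small, with $C_0$ and $t$ as in Definition~\ref{def:small}, and let $\nu=|C:C_0|$.
\begin{enumerate}
\item[(a)] Every finite solvable subgroup $L$ of $C$ has $h(L)\le t+\nu$.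
\item[(b)] If $K\le C$ is finite, $J\trianglelefteq K$, and $K/J$ is a direct product of nonabelian simple groups, then $|K/J|\le\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $h(L\cap C_0)\le t$, and $L/(L\cap C_0)$ is solvable of order at most $\nu$, hence of height at most $\nu$.

(b) The image of $K\cap C_0$ in $K/J$ is a solvable normal subgroup of a direct product of nonabelian simple groups, hence trivial. So $K\cap C_0\le J$ and $|K/J|\le|K:K\cap C_0|\le\nu$.
\end{proof}

Centralizers will be found in quotients and have to be lifted. This is possible across normal subgroups of coprime order.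

\begin{lemma}\label{lem:coprime}
Let $r$ be a prime, let $x$ be an automorphism of a finite group $\Gamma$ with $x^r=1$, and let $N\trianglelefteq\Gamma$ be an $x$-invariant $r'$-subgroup. Then $C_\Gamma(x)$ maps onto $C_{\Gamma/N}(x)$.
\end{lemma}

\begin{proof}
If $x$ fixes the coset $gN$, then $\langle x\rangle$ permutes its elements in orbits of length $1$ or $r$. Since $r\nmid|gN|$, some orbit has length $1$.
\end{proof}

The next lemma builds Fitting height. A $q$-group placed under a group $K$ that acts on it faithfully adds one floor, except that it merges with the normal $q$-subgroup of $K$.

\begin{lemma}\label{lem:floor}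
Let $P=QK$ be a finite solvable group with $Q\trianglelefteq P$ and $Q\cap K=1$. Let $N\trianglelefteq P$ with $N\le Q$, and suppose that $Q/N$ is a nontrivial $q$-group, $q$ prime, on which $K$ acts faithfully by conjugation. Then $F(P/N)$ is a $q$-group, so that $O_\ell(P/N)=1$ for every prime $\ell\ne q$, and
\[
h(P/N)\ge 1+h\bigl(K/O_q(K)\bigr).
\]
\end{lemma}

\begin{proof}
Put $\bar Q=Q/N$ and identify $K$ with its image in $P/N$, so that $P/N=\bar Q\rtimes K$. The group $F=F(P/N)$ contains $\bar Q$. Let $g\in F$ have order prime to $q$ and write $g=uy$ with $u\in\bar Q$, $y\in K$. Elements of coprime orders in a nilpotent group commute, so $g$ centralizes $\bar Q$, and $y$ acts on $\bar Q$ as conjugation by $u^{-1}$, an automorphism of $q$-power order. But $y$ is the image of $g$ in $P/Q\cong K$, so its order is prime to $q$. Hence $y$ acts trivially on $\bar Q$, and $y=1$ by faithfulness. Now $g=u$ lies in a $q$-group and has order prime to $q$, so $g=1$. Thus $F$ is a $q$-group, and $F/\bar Q$ corresponds to a normal $q$-subgroup $O\le O_q(K)$ of $K$. Since $P/N\neq1$, we get $h(P/N)=1+h(K/O)\ge1+h(K/O_q(K))$.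
\end{proof}

The term $O_q(K)$ cannot be dropped. Let $Q$ be the Klein four-subgroup of $\operatorname{Sym}(4)$ and $N=1$. For $K=\operatorname{Sym}(3)$ we have $O_2(K)=1$ and the lemma gives $h(\operatorname{Sym}(4))\ge1+h(\operatorname{Sym}(3))=3$; for $K$ generated by a transposition, $QK$ is a group of order $8$ and has the same height $1$ as $K$. A tower grows only when the prime changes from one floor to the next.

The following example shows the mechanism of the whole proof in a case where the centralizer can be computed by hand.

\begin{example}\label{ex:tower}
Let $H_0=\langle x\rangle$ have prime order $r$, and let $p_1,p_2,\dots$ be primes different from $r$ with $p_n\ne p_{n-1}$, for instance $r=5$ and $2,3,2,3,\dots$. Define $H_n=V_n\rtimes H_{n-1}$, where $V_n=\mathbb F_{p_n}[H_{n-1}]$ and $H_{n-1}$ permutes the basis $H_{n-1}$ of $V_n$ by right multiplication. Put $P_0=1$ and $P_n=V_nP_{n-1}$. Then $H_n=P_n\rtimes\langle x\rangle$, the group $P_n$ is a solvable $r'$-group, and $h(P_n)\le n$. We claim that $C_n=C_{P_n}(x)$ has height $n$.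

If $v\in V_n$, $y\in P_{n-1}$ and $x$ fixes $vy$, then $v^xy^x=vy$, so $x$ fixes $v$ and $y$. Hence $C_n=C_{V_n}(x)\rtimes C_{n-1}$. A vector of $V_n$ is fixed by $x$ exactly when its coefficients are constant on the cosets $g\langle x\rangle$, so the sums over these cosets form a basis of $C_{V_n}(x)$. An element $y\in C_{n-1}$ sends the sum over $\langle x\rangle$ to the sum over $\langle x\rangle y$, and these are equal only if $y\in\langle x\rangle\cap P_{n-1}=1$. So $C_{n-1}$ acts faithfully on $C_{V_n}(x)\ne1$. By Lemma~\ref{lem:floor}, $F(C_n)$ is a $p_n$-group and $h(C_n)\ge1+h(C_{n-1}/O_{p_n}(C_{n-1}))$. Here $O_{p_n}(C_{n-1})=1$, because $F(C_{n-1})$ is a $p_{n-1}$-group (or $C_{n-1}=1$, if $n=1$). Thus $h(C_n)\ge1+h(C_{n-1})$, and $h(C_n)=h(P_n)=n$. By Lemma~\ref{lem:small}(a), $x$ is not small in any locally finite group containing $\bigcup_nH_n$.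
\end{example}

In the example $x$ has many fixed points on each floor because the modules are regular. The floors that we find in $G$ are only known to be faithful, and then some height can be lost: an involution of $\operatorname{Sym}(3)$ has trivial centralizer in the subgroup of order $3$. Turull's theorem says that the loss is bounded.

\begin{theorem}[Turull \cite{Turull}]\label{thm:turull}
Let a finite solvable group $A$ act on a finite solvable group $P$ with $(|A|,|P|)=1$. Then $h(P)\le h(C_P(A))+2\ell(A)$, where $\ell(A)$ is the number of prime factors of $|A|$ counted with multiplicity.
\end{theorem}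

\begin{remark}\label{rem:classes}
Smallness lies strictly between the two conditions of the introduction. The direct sum of the groups $P_n$ of Example~\ref{ex:tower} is locally solvable, and it is not small by Lemma~\ref{lem:small}(a). The direct sum of the unitriangular groups $UT_n(\mathbb F_p)$, $n\ge1$, is a locally finite $p$-group, hence small with $t=1$. It is not almost solvable, since the finite solvable subgroups of an almost solvable group have bounded derived length, while $[1+e_{ij},1+e_{jl}]=1+e_{il}$ for $i<j<l$ shows that the $k$th derived subgroup of $UT_n(\mathbb F_p)$ contains all matrices $1+e_{i,i+2^k}$.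
\end{remark}

\section{Kegel sequences of a nonlinear group}\label{sec:kegel}

An LFS-group need not be presented as a union of finite simple subgroups. The available substitute, a Kegel sequence, approximates it by finite simple sections and is stated for countable groups. We first reduce to that case, using \emph{Mal'cev's theorem}: if, for a fixed $N$, every finitely generated subgroup of a group $G$ has a faithful representation of degree $N$ over some field, then so does $G$.

\begin{lemma}\label{lem:countable}
Let $G$ be a nonlinear LFS-group and $X\subseteq G$ a finite subset. Then $X$ lies in a countable subgroup $H$ of $G$ that is a nonlinear LFS-group. Small elements of $G$ lying in $H$ are small in $H$.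
\end{lemma}

\begin{proof}
By Mal'cev's theorem, for each $N\ge1$ there is a finite subgroup $Y_N\le G$ with no faithful representation of degree $N$ over any field. Let $H_0$ be the countable group generated by $X$ and all $Y_N$. Given a countable $H_i$, choose for each pair $a,b\in H_i$ with $a\ne1$ an expression of $b$ as a product of conjugates of $a^{\pm1}$ in $G$, which exists because $G$ is simple, and let $H_{i+1}$ be generated by $H_i$ and all the conjugating elements used. Then $H=\bigcup_iH_i$ is countable, and the normal closure in $H$ of any $a\neq1$ is $H$, so $H$ is simple. It has no faithful representation of degree $N$, since $Y_N$ has none. Finally $C_H(x)\le C_G(x)$, and subgroups of small groups are small.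
\end{proof}

\begin{theorem}[Kegel; see {\cite[Ch.~4]{KW}}]\label{thm:kegel}
A countably infinite LFS-group $G$ has a \emph{Kegel sequence}: finite subgroups $G_0\le G_1\le\cdots$ with $G=\bigcup_jG_j$, and normal subgroups $M_j\trianglelefteq G_j$ such that $S_j=G_j/M_j$ is simple and $G_j\cap M_{j+1}=1$ for all $j$.
\end{theorem}

For $i<j$ we have $G_i\le G_{j-1}$, so $G_i\cap M_j=1$ and $G_i$ embeds in $S_j$. It follows that an infinite subsequence of a Kegel sequence is a Kegel sequence, and that $|S_j|\ge|G_{j-1}|\to\infty$. Every finite subset of $G$ lies in some $G_i$.

To say which $S_j$ occur we fix a description of the classical groups. Let $F$ be a finite field of characteristic $c$ and $V$ an $F$-space of dimension $n$, with one of the following structures: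
\begin{enumerate}
\item[(L)] no form;
\item[(S)] a nondegenerate alternating form $\beta$;
\item[(U)] a nondegenerate form $\beta$ that is hermitian with respect to an automorphism $\sigma$ of $F$ of order $2$;
\item[(O)] a quadratic form $Q$ whose polar form $\beta(u,v)=Q(u+v)-Q(u)-Q(v)$ is nondegenerate.
\end{enumerate}
In cases (S) and (O) put $\sigma=1$, so that $\beta$ is always linear in the first variable and $\sigma$-semilinear in the second. Let $I=GL(V)$ in case (L), and otherwise let $I$ be the group of linear maps preserving $\beta$, and $Q$ in case (O). Let $Z$ be the group of nonzero scalars. For $n\ge7$ the simple groups $PSL_n$, $PSp_n$, $PSU_n$, $P\Omega_n^{(\pm)}$ are the groups $S(V)=I'/(I'\cap Z)$, where $I'$ is the derived group. In characteristic $2$ the polar form of $Q$ is alternating, so (O) forces $n$ to be even; nothing is lost, since the odd-dimensional orthogonal groups in characteristic $2$ are isomorphic to symplectic groups. For $n\geq 7$ we say that a group has \emph{degree $n$} if it is isomorphic to $\operatorname{Alt}(n)$ or to $S(V)$ with $\dim V=n$.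

By the classification, a finite simple group is cyclic of prime order, alternating, classical, of exceptional Lie type, or one of finitely many sporadic groups.

\begin{lemma}\label{lem:degree}
Let $G$ be a countable nonlinear LFS-group with a Kegel sequence, and let $d\ge7$. Then all but finitely many $S_j$ are alternating or classical of degree at least $d$.
\end{lemma}

\begin{proof}
Each finite simple group that is not alternating or classical of degree at least $d$ has a faithful representation of degree at most some $N=N(d)$. Indeed, cyclic groups of prime order have one of degree $1$ over $\mathbb C$; the sporadic groups are finite in number; the exceptional groups of Lie type are by construction groups of automorphisms of a Lie algebra of dimension at most $248$; $\operatorname{Alt}(n)$ with $n<d$ acts faithfully on its permutation module; and a classical group with natural module $V$ of dimension less than $d$ lies in $PGL(V)$, which acts faithfully on $\operatorname{End}(V)$ by conjugation. Adding trivial summands makes the degree exactly $N$. If infinitely many $S_j$ were of this kind, then every finite subgroup of $G$, being contained in some $G_i$, would embed in such an $S_j$ with $j>i$,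 and $G$ would be linear by Mal'cev's theorem.
\end{proof}

After deleting finitely many terms we may and do assume, for every Kegel sequence below, that all $S_j$ are nonabelian. Then
\begin{equation}\label{eq:solvable}
\text{every solvable normal subgroup of $G_j$ lies in $M_j$,}
\end{equation}
since its image in $S_j$ is a solvable normal subgroup.

\section{Centralizers in alternating and classical groups of large degree}\label{sec:centralizers}

An element of fixed prime order $r$ acts on a large set, or a large space, through a bounded number of types of bounded pieces. Some type must be repeated many times, and permuting the repetitions centralizes the element.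

\begin{proposition}\label{prop:centralizer}
Let $r$ be a prime, let $k\ge5$ and $n\ge2r(k+1)$. Let $S=\operatorname{Alt}(n)$, or $S=S(V)$ with $\dim V=n$ in characteristic $c\ne r$. Then for every $s\in S$ with $s^r=1$, the group $\operatorname{Alt}(k)$ is a section of $C_S(s)$.
\end{proposition}

The alternating case is immediate. Let $s$ have $a$ cycles of length $r$ and $f$ fixed points, so that $n=ar+f$. Then $C_S(s)$ contains $\operatorname{Alt}(f)$. It also contains a copy of $\operatorname{Alt}(a)$: identify the support of $s$ with $\{1,\dots,a\}\times\mathbb Z/r$ so that $s$ shifts the second coordinate, and let $\operatorname{Alt}(a)$ act on the first. If $a,f<k$, then $n\le(k-1)(r+1)<2r(k+1)$; so $a\ge k$ or $f\ge k$, and $C_S(s)$ contains $\operatorname{Alt}(k)$.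

Now let $S=S(V)$. Choose $e\in I'$ mapping to $s$; then $e^r=\lambda$ is a nonzero scalar. Since $c\ne r$, the polynomial $X^r-\lambda$ is prime to its derivative, so it is a product of distinct irreducible polynomials $f_1,\dots,f_b$, and $V$ is a module, via $X\mapsto e$, for the product of fields $F[X]/(X^r-\lambda)\cong\prod_iF[X]/(f_i)$. Hence every $e$-invariant subspace has an $e$-invariant complement and is a direct sum of copies of the irreducible modules $U_i=F[X]/(f_i)$. As $\sum_i\dim U_i=r$,
\begin{equation}\label{eq:mult}
\dim Y\le r\cdot\max_i\,(\text{multiplicity of $U_i$ in $Y$})\quad\text{for every $e$-invariant $Y\le V$.}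
\end{equation}

When there is a form, a permutation of isomorphic summands need not be an isometry. The remedy is to permute inside a subspace on which the form vanishes. A subspace $W$ is \emph{totally singular} if $\beta(W,W)=0$ and, in case (O), $Q(W)=0$. We need an $e$-invariant such subspace of dimension close to $n/2$, and for this we use the following case of the \emph{Chevalley--Warning theorem}: $a$ quadratic forms in more than $2a$ variables over a finite field have a common nonzero zero. For $e=1$ in case (O), the next lemma is exactly the case $a=1$. In general the idea is to replace $F$ by the endomorphism field of an irreducible constituent, over which the multiplicity becomes a dimension.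

\begin{lemma}\label{lem:aniso}
In cases \emph{(S), (U), (O)}, let $T\le V$ be an $e$-invariant subspace containing no nonzero $e$-invariant totally singular subspace. Then each $U_i$ has multiplicity at most $2$ in $T$; hence $\dim T\le2r$.
\end{lemma}

\begin{proof}
Let $U=U_i$ have multiplicity $m\ge3$ in $T$. The ring $D=F[e|_U]$ is a finite field and equals $\operatorname{End}_{F[e]}(U)$, and $H=\operatorname{Hom}_{F[e]}(U,T)$ is a $D$-space of dimension $m$ under $\varphi d=\varphi\circ d$. Each nonzero $\varphi\in H$ is injective, so $\varphi(U)$ is a nonzero $e$-invariant subspace of $T$.

\emph{There is $0\ne\varphi\in H$ with $\beta(\varphi u,\varphi v)=0$ for all $u,v\in U$.} Call a map $U\times U\to F$ an \emph{invariant form} if it is linear in the first variable, $\sigma$-semilinear in the second, and preserved by $e$. For $\varphi,\psi\in H$ the map $(u,v)\mapsto\beta(\varphi u,\psi v)$ is an invariant form. If $0$ is the only invariant form, any $\varphi\ne0$ will do. Otherwise fix an invariant form $\beta_0\neq0$. Its left and right radicals are proper $e$-invariant subspaces of $U$, hence zero. So every invariant form is $(u,v)\mapsto\beta_0(au,v)$ for a unique $a\in\operatorname{End}_F(U)$,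 and invariance gives $\beta_0(aeu,ev)=\beta_0(au,v)=\beta_0(eau,ev)$, so $ae=ea$ and $a\in D$. Define the adjoint $a^\tau$ of $a\in\operatorname{End}_F(U)$ by $\beta_0(au,v)=\beta_0(u,a^\tau v)$. The map $\tau$ is additive, injective and reverses products; it sends $e$ to $e^{-1}$ and agrees with $\sigma$ on $F$. So it restricts to an automorphism of the field $D=F[e|_U]$, and $\tau^2=1$ on $D$ because $\tau^2$ fixes $F$ and $e$. Define $\gamma:H\times H\to D$ by
\[
\beta(\varphi u,\psi v)=\beta_0\bigl(\gamma(\varphi,\psi)u,v\bigr).
\]
Then $\gamma$ is biadditive and $\gamma(\varphi d,\psi)=d\gamma(\varphi,\psi)$; and $\gamma(\varphi,\psi d)=d^\tau\gamma(\varphi,\psi)$, since $\beta_0(w,dv)=\beta_0(d^\tau w,v)$. We need $\varphi\ne0$ with $\gamma(\varphi,\varphi)=0$. If $\tau=1$, then $\gamma(\varphi,\varphi)$ is a quadratic form over $D$ in $m\ge3$ variables. If $\tau\ne1$, let $D_0$ be its fixed field; then $[D:D_0]=2$, the map $\gamma$ is $D_0$-bilinear, and the two coordinates of $\gamma(\varphi,\varphi)$ in a $D_0$-basis of $D$ are quadratic forms over $D_0$ in $2m>4$ variables. In both cases Chevalley--Warning gives the required $\varphi$.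

In cases (S) and (U) the subspace $\varphi(U)$ is totally singular, and so it is in case (O) with $c$ odd, because $2Q(v)=\beta(v,v)$. This contradicts the hypothesis on $T$. There remains case (O) with $c=2$. If $e$ acts trivially on $U$, then $\dim C_T(e)=m\ge3$, so $Q$ has a nonzero zero in $C_T(e)$, which spans an $e$-invariant totally singular subspace, a contradiction. Suppose that $e$ acts nontrivially on $U$. The map $Q\circ\varphi$ is additive, because $\beta$ vanishes on $\varphi(U)$, and satisfies $Q(\varphi(\alpha u))=\alpha^2Q(\varphi u)$. Squaring is an automorphism of $F$, so $Q\circ\varphi=\rho^2$ with $\rho:U\to F$ linear, and $\rho(eu)=\rho(u)$. If $\rho\ne0$, then $\ker\rho$ is a proper $e$-invariant subspace, so $\rho$ is injective and $eu=u$ for all $u$, which is not the case. So $\rho=0$ and $\varphi(U)$ is totally singular, again a contradiction. The bound on $\dim T$ follows from \eqref{eq:mult}.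
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:centralizer} for $S=S(V)$]
We construct an $e$-invariant subspace $W$ with $\dim W\ge rk$ and a subgroup $P\le I$ stabilizing $W$ such that restriction to $W$ maps $C_P(e)$ onto $C_{GL(W)}(e|_W)$. In case (L) take $W=V$ and $P=I$. So assume that there is a form.

\emph{The subspace $W$.} Let $W$ be maximal among the $e$-invariant totally singular subspaces, and let $T$ be an $e$-invariant complement to $W$ in $W^\perp$. If $T_0\le T$ is $e$-invariant and totally singular, then so is $W\oplus T_0$, because $T_0\perp W$; hence $T_0=0$. By Lemma~\ref{lem:aniso}, $n-2\dim W=\dim T\le2r$, so $\dim W\ge(n-2r)/2\ge rk$.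

\emph{The group $P$.} Let $P$ consist of the $g\in I$ that stabilize $W$ and act trivially on $W^\perp/W$, let $\pi:P\to GL(W)$ be restriction, and let $R=\ker\pi$. For $g\in R$, $w\in W$, $v\in V$ we have $\beta(w,gv-v)=\beta(g^{-1}w,v)-\beta(w,v)=0$, so $g$ acts trivially on $V/W^\perp$ as well as on $W^\perp/W$ and $W$. Thus $(g-1)^3=0$, so $g^{c^2}-1=(g-1)^{c^2}=0$, and $R$ is a $c$-group.

\emph{The map $\pi$ is onto.} The radical of $W^\perp$ is $W$, so $T$ is nondegenerate, $V=T\oplus T^\perp$, and $T^\perp$ is nondegenerate of dimension $2\dim W$ and contains $W$. Let $w_1,\dots,w_a$ be a basis of $W$. Choose $v\in T^\perp$ with $\beta(w_1,v)=1$ and $\beta(w_i,v)=0$ for $i>1$. Some vector $v_1=v+\alpha w_1$ spans a totally singular line: take $\alpha=0$ in case (S), $\alpha=-Q(v)$ in case (O), and $\alpha+\alpha^\sigma=-\beta(v,v)$ in case (U), which is possible as the trace onto the fixed field of $\sigma$ is surjective. The plane $\langle w_1,v_1\rangle$ is nondegenerate and orthogonal to $w_2,\dots,w_a$. Repeating this in its orthogonal complement in $T^\perp$, we obtain a totally singular $W^*=\langle v_1,\dots,v_a\rangle$ with $\beta(w_i,v_j)=\delta_{ij}$ and $T^\perp=W\oplus W^*$. Given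 $g\in GL(W)$, extend it to $V$ by the identity on $T$ and by the linear map $g^*$ on $W^*$ defined by $\beta(gw,g^*v)=\beta(w,v)$. The extension preserves $\beta$; in case (O) it preserves $Q(w+v+u)=\beta(w,v)+Q(u)$ for $w\in W$, $v\in W^*$, $u\in T$; and it is trivial on $W^\perp/W=(W\oplus T)/W$. So it lies in $P$.

\emph{Lifting.} The complement $W^*$ need not be $e$-invariant, so these extensions need not commute with $e$; Lemma~\ref{lem:coprime} repairs this. Since $e$ stabilizes $W$ and $W^\perp$, conjugation by $e$ is an automorphism of $P$ leaving $R$ invariant; its $r$th power is trivial because $e^r$ is a scalar; and on $P/R\cong GL(W)$ it induces conjugation by $e|_W$. As $R$ is an $r'$-group, $\pi$ maps $C_P(e)$ onto $C_{GL(W)}(e|_W)$.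

\emph{Conclusion, in all cases.} By \eqref{eq:mult}, $W=U^k\oplus W_1$ with $U$ irreducible and $W_1$ invariant under $e$. Permuting the $k$ copies of $U$ and fixing $W_1$ pointwise gives a subgroup $A\cong\operatorname{Alt}(k)$ of $C_{GL(W)}(e|_W)$. Let $L$ be the preimage of $A$ in $C_P(e)$, so that restriction $\pi$ maps $L$ onto $A$. Then $L'\le C_{I'}(e)$ and $\pi(L')=A'=A$, as $k\ge5$. Also $\pi(L'\cap Z)$ is central in $A$, hence trivial. So $A$ is a quotient of $L'/(L'\cap Z)$, which is a subgroup of $C_S(s)$.
\end{proof}

The case $s=1$ gives the first assertion of Theorem~\ref{thm:B}.

\begin{corollary}\label{cor:primes}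
A nonlinear LFS-group has elements of every prime order.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:countable} we may assume that the group is countable, with a Kegel sequence. Let $\ell$ be a prime and $k=\max(\ell,5)$. By Lemma~\ref{lem:degree} some $S_j$ is alternating or classical of degree at least $6(k+1)$. Apply Proposition~\ref{prop:centralizer} with $s=1$ and with $r\in\{2,3\}$ different from the characteristic: $\operatorname{Alt}(k)$ is a section of $S_j$. So $\ell$ divides $|G_j|$, and Cauchy's theorem applies.
\end{proof}

\section{Faithful nilpotent layers}\label{sec:layers}

Let $x\in G_0$ have prime order $r$. Its image in $S_j$ has order $r$ and, when the characteristic is not $r$, a centralizer with a large alternating section. If $M_j$ is an $r'$-group, for instance if $M_j=1$, then $C_{G_j}(x)$ maps onto this centralizer by Lemma~\ref{lem:coprime}, which for large $j$ contradicts Lemma~\ref{lem:small}(b) when $x$ is small. So for a small element the kernels $M_j$ must obstruct the lifting, and we need to know how $G_j$ acts on $M_j$. The tool is the generalized Fitting subgroup, which contains its own centralizer, so that $S_j$ cannot act trivially on all of its constituents.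

We recall the definitions. A finite group $E_1$ is \emph{quasisimple} if it is perfect and $E_1/Z(E_1)$ is simple; then every proper normal subgroup of $E_1$ is central. A \emph{component} of a finite group $\Gamma$ is a subnormal quasisimple subgroup. Distinct components commute elementwise, and $\Gamma$ permutes its components by conjugation. Their product is the \emph{layer} $E(\Gamma)$, and $F^*(\Gamma)=F(\Gamma)E(\Gamma)$ satisfies $C_\Gamma(F^*(\Gamma))\le F^*(\Gamma)$. We also use three further facts: the outer automorphism group of a finite simple group is solvable (a consequence of the classification); the \emph{three subgroups lemma}, that $[A,B,C]=[B,C,A]=1$ implies $[C,A,B]=1$; and \emph{B.~H.~Neumann's lemma}, that a group is not a finite union of cosets of subgroups of infinite index.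

One floor with a single prime is not enough, so we shall need the result both for $G_j$ and for $G_j/O_p(G_j)$. Let $G$ be a countable nonlinear LFS-group with a Kegel sequence, and let either
\[
N_j=1\ \text{ for all $j$,}\qquad\text{or}\qquad N_j=O_p(G_j)\ \text{ for all $j$, with $p$ a fixed prime.}
\]
By \eqref{eq:solvable}, $N_j\le M_j$. Put $\hat G_j=G_j/N_j$ and $\hat M_j=M_j/N_j$, so that $\hat G_j/\hat M_j=S_j$. Since $G_{j-1}\cap M_j=1$, we may identify $G_{j-1}$ with its image in $\hat G_j$, and $G_{j-1}\cap\hat M_j=1$. A subgroup of $\hat G_j$ \emph{covers} $S_j$ if it maps onto $S_j$. A normal subgroup of $\hat G_j$ either covers $S_j$ or lies in $\hat M_j$. If normal subgroups $K_1,K_2$ cover $S_j$, then so does $K_1\cap K_2$, because it contains $[K_1,K_2]$, which maps onto $[S_j,S_j]=S_j$.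

\begin{proposition}\label{prop:layer}
Suppose that $G$ has small elements $x_1,x_2$ of distinct prime orders $r_1,r_2$, both different from $p$ if $N_j=O_p(G_j)$. Then for all but finitely many $j$ there is a prime $s_j$ with $C_{\hat G_j}(O_{s_j}(\hat G_j))\le\hat M_j$. For such $j$ the group $G_{j-1}$ acts faithfully on $O_{s_j}(\hat G_j)$, and $s_j\ne p$ if $N_j=O_p(G_j)$.
\end{proposition}

\begin{proof}
The kernel of the action of $G_{j-1}$ on $O_{s_j}(\hat G_j)$ lies in $G_{j-1}\cap\hat M_j=1$. If $N_j=O_p(G_j)$, then $O_p(\hat G_j)=1$, whose centralizer $\hat G_j$ is not contained in $\hat M_j$; so $s_j\ne p$. It remains to find $s_j$.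

Let $\nu$ be the larger of the indices of Lemma~\ref{lem:small} for $C_G(x_1)$ and $C_G(x_2)$, and fix $k\ge5$ with $k!/2>\nu$. By Lemma~\ref{lem:degree} there is $j_0$ such that for $j\ge j_0$ we have $x_1,x_2\in G_{j-1}$ and $S_j$ is alternating or classical of degree at least $2r_i(k+1)$ for $i=1,2$. For such $j$, since $N_j$ is an $r_i'$-group, $C_{G_j}(x_i)$ maps onto $C_{\hat G_j}(x_i)$ by Lemma~\ref{lem:coprime}. So every section of $C_{\hat G_j}(x_i)$ is a quotient of a finite subgroup of $C_G(x_i)$, and Lemma~\ref{lem:small}(b) gives:
\begin{equation}\label{eq:bound}
\begin{array}{c}\text{a section of $C_{\hat G_j}(x_i)$ that is a direct product}\\ \text{of nonabelian simple groups has order at most $\nu$.}\end{array}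
\end{equation}

Let $J$ be the set of $j\ge j_0$ for which no prime $s_j$ exists, that is, for which $C_{\hat G_j}(O_s(\hat G_j))$ covers $S_j$ for every prime $s$. We show that $J$ is finite. For $j\in J$ let $E=E(\hat G_j)$, let $\Sigma_j$ be the set of components of $\hat G_j$, and let $K_j\trianglelefteq\hat G_j$ be the kernel of the action on $\Sigma_j$. Centralizers without subscript are taken in $\hat G_j$.

\medskip\noindent\emph{Step 1: $C(E)\le\hat M_j$ for $j\in J$.} Otherwise $C(E)$ covers $S_j$, and then so does
\[
C(F^*(\hat G_j))=C(E)\cap\bigcap_{s\,\mid\,|\hat G_j|}C(O_s(\hat G_j)).
\]
But this group lies in $F^*(\hat G_j)$ and centralizes it, so it is abelian, whereas $S_j$ is not.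

\medskip So $S_j$ is visible in the action on the layer: either in the action on single components or in the permutation action on $\Sigma_j$. Step 2 excludes the first possibility, Steps 3 and 4 the second.

\medskip\noindent\emph{Step 2: $K_j\le\hat M_j$ for $j\in J$.} Suppose that $K=K_j$ covers $S_j$. We show that $S_j$ essentially sits inside $\hat G_j$ as a component, so that centralizers in $S_j$ lift.

The group $K$ normalizes each component, giving a homomorphism $K\to\prod_{D\in\Sigma_j}\operatorname{Aut}(D)$ with kernel $C_K(E)$. Since distinct components commute, $E$ maps onto $\prod_D\operatorname{Inn}(D)$, so $K/EC_K(E)$ embeds in $\prod_D\operatorname{Out}(D)$. If an automorphism $\alpha$ of $D$ is trivial on $D/Z(D)$, then $y\mapsto y^{-1}y^\alpha$ is a homomorphism from the perfect group $D$ to $Z(D)$, so $\alpha=1$. Thus $\operatorname{Aut}(D)$ embeds in $\operatorname{Aut}(D/Z(D))$, with $\operatorname{Inn}(D)$ mapping onto the inner automorphisms, and $\operatorname{Out}(D)$ embeds in the solvable group $\operatorname{Out}(D/Z(D))$. So $K/EC_K(E)$ is solvable. It maps onto the quotient of $S_j$ by the image of $EC_K(E)$, so that quotient is trivial, and $EC_K(E)$ covers $S_j$. By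 Step 1, $E$ covers $S_j$.

The image of each component is normal in the image $S_j$ of $E$, and the images generate $S_j$, so some component $E_1$ covers $S_j$. No other component does, for it would commute with $E_1$ and $S_j$ would be abelian. The conjugates of $E_1$ also cover $S_j$, so $E_1\trianglelefteq\hat G_j=E_1\hat M_j$. The proper normal subgroup $\hat M_j\cap E_1$ of $E_1$ is central, and it contains $Z(E_1)$ since $E_1/(\hat M_j\cap E_1)\cong S_j$ has trivial center. So $\hat M_j\cap E_1=Z(E_1)$. Now $[\hat M_j,E_1]\le\hat M_j\cap E_1$ gives $[\hat M_j,E_1,E_1]=[E_1,\hat M_j,E_1]=1$, and the three subgroups lemma gives $[E_1,\hat M_j]=[E_1,E_1,\hat M_j]=1$.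

Here we use that there are two small elements. Choose $x\in\{x_1,x_2\}$, of order $r$, so that $S_j$ is alternating or of characteristic different from $r$. Write $x=em$ with $e\in E_1$, $m\in\hat M_j$. Since $m$ centralizes $E_1$, we have $C_{E_1}(e)=C_{E_1}(x)$, and the common image $\bar e$ of $e$ and $x$ in $S_j$ satisfies $\bar e^{\,r}=1$. By Proposition~\ref{prop:centralizer} there is $\bar L\le C_{S_j}(\bar e)$ with a quotient $\operatorname{Alt}(k)$. Let $L$ be the preimage of $\bar L$ under $E_1\to E_1/Z(E_1)=S_j$. For $y,z\in L$ we have $[y,e]\in Z(E_1)$ and $[yz,e]=[y,e]^z[z,e]=[y,e][z,e]$, so $y\mapsto[y,e]$ is a homomorphism to an abelian group and $L'\le C_{E_1}(e)\le C(x)$. Also $L'$ maps onto $\bar L'$, which maps onto $\operatorname{Alt}(k)'=\operatorname{Alt}(k)$. By \eqref{eq:bound}, $k!/2\le\nu$, contrary to the choice of $k$.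

\medskip\noindent\emph{Step 3: bounded supports.} By Step 2, $G_{j-1}$ acts faithfully on $\Sigma_j$ for $j\in J$. Let $x=x_1$, $r=r_1$. The \emph{support} $\operatorname{supp}(g)$ of a permutation $g$ is the set of points it moves. Let $\mu_j$ be the number of orbits of length $r$ of $\langle x\rangle$ on $\Sigma_j$, so that the support of $x$ on $\Sigma_j$ has size $r\mu_j$. Each such orbit $\{D^{x^i}:0\le i<r\}$ contributes a diagonal subgroup to $C(x)$. Namely, consider $\theta(y)=\prod_{0\le i<r}y^{x^i}$ for $y\in D$. The factors lie in distinct components and commute, so $\theta$ is a homomorphism; and $x$ permutes the factors cyclically, so $\theta(D)\le C(x)$. If $\theta(y)=1$, then $y$ lies in the product of the other components of the orbit, which centralizes $D$; so $\ker\theta\le Z(D)$ and $\theta(D)$ is quasisimple. Let $B_1,\dots,B_\mu$, $\mu=\mu_j$, be the groups obtained from the different orbits. They commute, so multiplication is a homomorphism from $B_1\times\dots\times B_\mu$ onto $B=B_1\cdots B_\mu\le C(x)$. If $b_1\cdots b_\mu=1$, each $b_i$ lies in the product of the other factors and is central in $B_i$. So the kernel lies in $\prod_iZ(B_i)$, and $\prod_iB_i/Z(B_i)$ is a quotient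 of $B$. By \eqref{eq:bound}, $60^{\mu_j}\le\nu$, so the support of $x$ on $\Sigma_j$ has size at most a constant $\kappa$ independent of $j\in J$.

Since $G$ is simple, each $g\in G$ is a product of finitely many conjugates of $x^{\pm1}$, say $m(g)$ of them. If $j\in J$ is so large that $G_{j-1}$ contains the conjugating elements, then the support of $g$ on $\Sigma_j$ has size at most $c(g)=m(g)\kappa$.

\medskip\noindent\emph{Step 4: $J$ is finite.} Suppose not. We are close to the situation of $\operatorname{Alt}(\Omega)$, where any finite subgroup can be moved off the support of $x$ into $C_G(x)$; but we have only actions of the finite groups $G_j$ on unrelated sets $\Sigma_j$. An ultraproduct combines them into one action of $G$. Let $\mathcal U$ be a nonprincipal ultrafilter on $J$: a family of subsets of $J$ that is closed under finite intersections and under passing to larger subsets, contains all cofinite subsets, and contains exactly one of $Y$ and $J\setminus Y$ for each $Y\subseteq J$. Let $\Sigma^*$ be the set of sequences $(\gamma_j)_{j\in J}$, $\gamma_j\in\Sigma_j$, modulo agreement on a set in $\mathcal U$. Two sequences define different points exactly when they differ at all indices of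 a set in $\mathcal U$. An element $g\in G$ lies in $G_j$ for all but finitely many $j$ and acts on $\Sigma^*$ coordinatewise, the finitely many remaining coordinates being irrelevant. This is an action of $G$ with the following properties.
\begin{itemize}
\item It is faithful: if $g\ne1$, choose $\gamma_j\in\Sigma_j$ moved by $g$ for each $j\in J$ with $g\in G_{j-1}$; then $g$ moves the class of $(\gamma_j)$.
\item Each $g$ moves at most $c(g)$ points: given $c(g)+1$ distinct points moved by $g$, the set of $j$ at which their coordinates are pairwise distinct and all moved by $g$ is a finite intersection of members of $\mathcal U$, hence infinite, contradicting Step 3.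
\item A point moved by some element has a stabilizer of infinite index: a finite orbit of length greater than $1$ would give a nontrivial, hence injective, homomorphism from the infinite simple group $G$ to a finite group.
\end{itemize}
Fix $i\geq1$ and let $\Delta=\bigcup_{y\in G_i}\operatorname{supp}(y)\subseteq\Sigma^*$, a finite set. For $\gamma\in\Delta$ and $\delta\in\operatorname{supp}(x)$ the set $\{g\in G:\gamma g=\delta\}$ is empty or a coset of the stabilizer of $\gamma$. By Neumann's lemma these finitely many sets do not cover $G$, so there is $g$ with $\Delta g\cap\operatorname{supp}(x)=\emptyset$. For $y\in G_i$ the support $\operatorname{supp}(y)g$ of $y^g$ is disjoint from that of $x$, so $y^g$ and $x$ commute as permutations, and hence in $G$, by faithfulness. Thus $G_i^g\le C_G(x)$, and $G_i^g$ has a quotient isomorphic to $S_i$. Lemma~\ref{lem:small}(b) gives $|S_i|\le\nu$ for all $i\ge1$, whereas $|S_i|\to\infty$. This contradiction completes the proof.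
\end{proof}

\section{Stacking the layers: proof of Theorem~\ref{thm:B}}\label{sec:proof}

A Kegel sequence is well suited to building towers: a solvable normal subgroup of $G_n$ is normalized by everything built before, and meets it trivially.

\begin{lemma}\label{lem:tower}
Let $G$ be a countable nonlinear LFS-group with a Kegel sequence, and let $x\in G_0$ be small of prime order $r$. For $j\ge1$ let $X_j\trianglelefteq G_j$ be a solvable $r'$-group. Put $P_0=1$ and $P_n=X_nP_{n-1}$.
\begin{enumerate}
\item[(a)] $P_n$ is a solvable $r'$-subgroup of $G_n$ normalized by $x$, and $X_n\cap P_{n-1}=1$.
\item[(b)] If $N\trianglelefteq G_n$, $N\le X_n$, and $X_n/N$ is a $q$-group on which $G_{n-1}$ acts faithfully, then $O_\ell(P_n/N)=1$ for all primes $\ell\ne q$, and $h(P_n/N)\ge1+h(P_{n-1}/O_q(P_{n-1}))$.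
\item[(c)] The heights $h(P_n)$ are bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By induction $P_{n-1}\le G_{n-1}\le G_n$ is a solvable $r'$-group normalized by $x$. Both $P_{n-1}$ and $x$ normalize $X_n$, so $P_n$ has the same properties in $G_n$. By \eqref{eq:solvable}, $X_n\cap P_{n-1}\le M_n\cap G_{n-1}=1$.

(b) The group $X_n/N$ is nontrivial because $G_{n-1}\ni x$ is nontrivial and acts faithfully. Apply Lemma~\ref{lem:floor} with $Q=X_n$ and $K=P_{n-1}$.

(c) By Theorem~\ref{thm:turull} with $A=\langle x\rangle$ and Lemma~\ref{lem:small}(a) for $C_G(x)$, we have $h(P_n)\le h(C_{P_n}(x))+2\le t+\nu+2$.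
\end{proof}

Proposition~\ref{prop:layer} supplies faithful layers but no control over their primes. If the primes are unbounded, each floor can be chosen coprime to everything above it, and the tower grows at once. If not, one prime $p$ recurs, the groups $O_p(G_j)$ multiply up to a $p$-group, and a second prime $q$ is needed; it comes from $G_j/O_p(G_j)$. The $q$-layer is only a section $Q_j/O_p(G_j)$. A Sylow $q$-subgroup of $Q_j$ need not be normalized by the earlier floors, so we take all of $Q_j$, and its $p$-part is wasted when the next $p$-floor is added. For example, let $p=2$, $q=3$, $P_1=Q_1=\operatorname{Alt}(4)$ and $P_2=V_2\rtimes P_1$ with $V_2=\mathbb F_2[P_1]$. Then $V_2O_2(P_1)$ is a normal $2$-subgroup of index $3$, so $h(P_2)=2=h(P_1)$. Still, two steps have produced height $2$, and $O_3(P_2)=1$ by Lemma~\ref{lem:floor}, so nothing is lost when the next $3$-layer is added. This is the pattern of Step 3 below.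

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first assertion is Corollary~\ref{cor:primes}, and the last follows from the second because almost solvable locally finite groups are small. Suppose that $x_1,x_2,x_3$ are small elements of distinct prime orders $r_1,r_2,r_3$. By Lemma~\ref{lem:countable} we may assume that $G$ is countable. Take a Kegel sequence and delete finitely many terms so that $x_1,x_2,x_3\in G_0$. If $G_{j-1}$ acts faithfully on a section of $G_j$, then so does every $G_i$ with $i<j$; hence faithfulness of the preceding term survives passage to a subsequence.

\medskip\noindent\emph{Step 1: a prime $p$.} Apply Proposition~\ref{prop:layer} with $N_j=1$. After deleting finitely many terms, there is for each $j\ge1$ a prime $p_j$ such that $G_{j-1}$ acts faithfully on $V_j=O_{p_j}(G_j)$. Suppose that the $p_j$ are unbounded. Choosing terms one after another, pass to a subsequence in which $p_j>r_1$ and $p_j>|G_{j-1}|$ for all $j\ge1$. Apply Lemma~\ref{lem:tower} with $x=x_1$ and $X_j=V_j$, which is an $r_1'$-group. Since $p_n\nmid|P_{n-1}|$, we have $O_{p_n}(P_{n-1})=1$, and part (b) with $N=1$ gives $h(P_n)\ge1+h(P_{n-1})$. So $h(P_n)\ge n$, contradicting (c). Hence some prime $p$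 occurs infinitely often, and passing to a subsequence we may assume that $G_{j-1}$ acts faithfully on $V_j=O_p(G_j)$ for all $j\ge1$.

\medskip\noindent\emph{Step 2: a prime $q\ne p$.} At least two of the $r_i$ differ from $p$; renumber so that $r_1,r_2\ne p$. Apply Proposition~\ref{prop:layer} with $N_j=O_p(G_j)$. After deleting finitely many terms, there is for each $j\ge1$ a prime $q_j\ne p$ such that $G_{j-1}$ acts faithfully on $Q_j/V_j=O_{q_j}(G_j/V_j)$. The group $Q_j\trianglelefteq G_j$ is solvable, and only $p$ and $q_j$ can divide its order. Suppose that the $q_j$ are unbounded, and pass to a subsequence in which $q_j>r_1$ and $q_j>|G_{j-1}|$ for all $j\ge1$. Apply Lemma~\ref{lem:tower} with $x=x_1$ and $X_j=Q_j$, which is an $r_1'$-group because $r_1\ne p$ and $r_1<q_j$. Since $O_{q_n}(P_{n-1})=1$, part (b) with $N=V_n$ gives $h(P_n)\ge h(P_n/V_n)\ge1+h(P_{n-1})$, contradicting (c). So, passing to a subsequence, we may assume that $q_j=q\ne p$ for all $j\ge1$.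

\medskip\noindent\emph{Step 3: alternating the primes.} One of $x_1,x_2,x_3$, call it $x$, has order $r\notin\{p,q\}$. Apply Lemma~\ref{lem:tower} with this $x$, and with $X_j=Q_j$ for $j$ odd and $X_j=V_j$ for $j$ even; these are solvable $r'$-groups. Let $n\ge2$ be even. Part (b) for $P_n=V_nP_{n-1}$, with $N=1$ and the prime $p$, gives
\begin{equation}\label{eq:even}
O_q(P_n)=1,\qquad h(P_n)\ge1+h\bigl(P_{n-1}/O_p(P_{n-1})\bigr).
\end{equation}
Part (b) for $P_{n-1}=Q_{n-1}P_{n-2}$, with $N=V_{n-1}$ and the prime $q$, gives
\begin{equation}\label{eq:odd}
O_p(P_{n-1}/V_{n-1})=1,\qquad h(P_{n-1}/V_{n-1})\ge1+h\bigl(P_{n-2}/O_q(P_{n-2})\bigr).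
\end{equation}
As $V_{n-1}$ is a normal $p$-subgroup of $P_{n-1}$, the first part of \eqref{eq:odd} says that $O_p(P_{n-1})=V_{n-1}$. Moreover $O_q(P_{n-2})=1$, by the first part of \eqref{eq:even} for $n-2$ if $n>2$, and because $P_0=1$ if $n=2$. Therefore
\[
h(P_n)\ge1+h(P_{n-1}/V_{n-1})\ge2+h(P_{n-2}),
\]
and $h(P_{2m})\ge2m$ for all $m$. This contradicts Lemma~\ref{lem:tower}(c).
\end{proof}

\begin{remark}\label{rem:hyp}
The two halves of smallness are used in different places. Proposition~\ref{prop:layer} uses only Lemma~\ref{lem:small}(b), whose proof needs only that the finite subgroups of $C_0$ are solvable; so the faithful layers also exist when the centralizers are merely locally solvable-by-finite. The bound on the Fitting height enters once, in Lemma~\ref{lem:tower}(c). Accordingly, Theorem~\ref{thm:B} is compatible with Meierfrankenfeld's result, and it says of such a group that for all primes $r$ with at most two exceptions, the centralizer of every element of order $r$ has finite solvable subgroups of unbounded Fitting height: if $C_0$ is a locally solvable normal subgroup of finite index in the centralizer, a bound on the heights of its finite subgroups would make the centralizer small.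 After the reduction to countable groups, nonlinearity is used only through Lemma~\ref{lem:degree} and the infinitude of $G$; the group $PSL_2(F)$ of the introduction shows that Theorem~\ref{thm:A} fails without it.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CSLFG}
\emph{Centralizers in simple locally finite groups},
\texttt{http://ijgt.ui.ac.ir/\allowbreak article\_1521\_\allowbreak f96e46ddc879945b9b1ada62f715c862.pdf}

\bibitem{KW}
Kegel and Wehrfritz, \emph{Locally Finite Groups}.

\bibitem{Turull}
Turull, J. Algebra 86 (1984), 555--566.

\end{thebibliography}
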